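# The inverse characteristic polynomial of a subgenerator: a counterexample in order 12

## Chains that climb one state at a time

Take a continuous-time Markov chain with $n$ transient states that is eventually killed. Its rate matrix $S$ has a characteristic polynomial $d$. Normalize the reciprocal: $\phi(s)=d(0)/d(s)$, so that $\phi(0)=1$. Is $\phi$ the Laplace transform of the killing time of some chain, possibly a different one, with the same number $n$ of transient states?

Here are the precise terms.

**Definition (subgenerator).** A subgenerator of order $n$ is a nonsingular $n\times n$ real matrix $S$ with nonnegative off-diagonal entries and nonpositive row sums. Equivalently, it is the restriction to the transient states of the generator of a continuous-time Markov chain on $n$ transient states plus one absorbing (killing) state, from which absorption is certain. The entries of $s_0=-S\mathbf 1\ge 0$ are the killing rates.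

**Definition (phase-type distribution).** Let $\alpha\ge0$ be a row vector of length $n$ with $\alpha\mathbf 1\le1$. The phase-type (PH) distribution with representation $(\alpha,S)$ of order $n$ is the distribution of the absorption time $X$ of the chain started from $\alpha$; the remaining mass $\alpha_0=1-\alpha\mathbf 1$ is an atom at $0$. Its transform is
$$E[e^{-sX}]=\alpha_0+\alpha(sI-S)^{-1}s_0,\qquad s_0=-S\mathbf 1. \tag{1}$$
A PH distribution is of order $n$ if it has a representation with $n$ phases.

**Conjecture (inverse characteristic polynomial conjecture).** Let $S$ be a subgenerator of order $n$, let $d(s)=|sI-S|$, and let $\phi(s)=d(0)/d(s)$. Then $\phi$ is the transform of a phase-type distribution of order $n$.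

The conjecture is taken from "Phase-type distributions: open problems and a few properties". We say that $S$ *violates* the conjecture if its $\phi$ is not the transform of a PH distribution of order $n$.

Two textbook facts will be used throughout. First, the diagonal entries of a subgenerator are $\le0$, and each Gershgorin disc has center $S_{ii}$ and radius $\sum_{j\ne i}S_{ij}\le -S_{ii}$. It therefore lies in $\{\mathrm{Re}<0\}\cup\{0\}$. Since $S$ is nonsingular, all eigenvalues satisfy $\mathrm{Re}<0$. Consequently $d(0)$, the product of the negatives of the eigenvalues, is positive: real factors are positive and complex ones come in conjugate pairs. Second, call a real square matrix *Metzler* if its off-diagonal entries are $\ge0$. If $T$ is Metzler, choose $r$ with $T+rI\ge0$; then $e^{tT}=e^{-rt}e^{t(T+rI)}\ge0$ for $t\ge0$. If moreover all eigenvalues of $T$ have $\mathrm{Re}<0$, then $-T^{-1}=\int_0^\infty e^{tT}\,dt\ge0$.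

**Definition (lower Hessenberg).** A square matrix $T$ is lower Hessenberg (LH) if $T_{ij}=0$ whenever $j\ge i+2$. For a chain this means that upward jumps have size one, while downward jumps are arbitrary. Every $1\times1$ and $2\times 2$ matrix is LH. A $3\times3$ matrix is LH exactly when its $(1,3)$ entry is $0$.

The conjecture is easy when $S$ itself is LH. The statement below is slightly more general, because it does not ask that the row sums be nonpositive.

**Proposition 1.** Let $T$ be an $n\times n$ Metzler LH matrix whose eigenvalues all have $\mathrm{Re}<0$, and let $d$ be its characteristic polynomial. Then $d(0)/d(s)$ is the transform of a PH distribution of order $n$. More precisely, there is an LH subgenerator $\hat T$ with characteristic polynomial $d$, with $\hat T_{i,i+1}>0$ for $i<n$ and $\hat T\mathbf 1=-c\,e_n$ for some $c>0$, and $(e_1^{\top},\hat T)$ represents $d(0)/d(s)$.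

*Proof.* **Step 1: making the superdiagonal positive.** We want every state to be able to climb. Suppose some $T_{i,i+1}=0$. If $k\le i<l$, then $T_{kl}$ can be nonzero only when $l\le k+1$, that is, for $k=i$, $l=i+1$, and that entry is $0$. So $T$ is block lower triangular, with cuts at all such $i$. Replace the blocks below the block diagonal by $0$, and then set these entries $T_{i,i+1}$ equal to $1$. The new matrix is block upper triangular with the same diagonal blocks, so it has the same characteristic polynomial, and it is still Metzler and LH. For example, $\begin{pmatrix}-1&0\\5&-3\end{pmatrix}$ becomes $\begin{pmatrix}-1&1\\0&-3\end{pmatrix}$. From now on all $T_{i,i+1}>0$.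

**Step 2: a positive vector for rescaling.** We look for a diagonal similarity that leaves killing only in state $n$. Let $h=-T^{-1}e_n\ge0$, so $Th=-e_n$. We claim that $h>0$ entrywise. If $h_i=0$ with $i<n$, then row $i$ of $Th=-e_n$ reads $\sum_{j\ne i}T_{ij}h_j=0$. All terms are $\ge0$, so all vanish, and $T_{i,i+1}>0$ gives $h_{i+1}=0$. Iterating, $h_n=0$. But if $h_n=0$, row $n$ reads $\sum_{j<n}T_{nj}h_j=-1$, which is impossible because the left side is $\ge0$.

**Step 3: the rescaled chain.** Put $H=\mathrm{diag}(h)$ and $\hat T=H^{-1}TH$. This is Metzler and LH with positive superdiagonal and characteristic polynomial $d$, and $\hat T\mathbf 1=H^{-1}Th=-h_n^{-1}e_n$. So its row sums are $\le0$, it is nonsingular, and it is a subgenerator with $c=h_n^{-1}$.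

**Step 4: computing the transform.** By the cofactor formula, the $(1,n)$ entry of $(sI-\hat T)^{-1}$ is $(-1)^{n+1}M/d(s)$, where $M$ is the minor of $sI-\hat T$ with row $n$ and column $1$ deleted. The remaining rows are $1,\dots,n-1$ and the columns $2,\dots,n$. Row $i$ has $-\hat T_{i,i+1}$ on the diagonal of this minor, and to the right of it stand entries $-\hat T_{ij}$ with $j\ge i+2$, which are $0$. So the minor is lower triangular and $M=(-1)^{n-1}\prod_{i<n}\hat T_{i,i+1}$. Hence $e_1^\top(sI-\hat T)^{-1}(c\,e_n)=\mathrm{const}/d(s)$. At $s=0$ the transform of $(e_1^\top,\hat T)$ is $e_1^\top(-\hat T)^{-1}(-\hat T\mathbf 1)=1$. So the constant is $d(0)$. $\square$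

For instance, let $T=\begin{pmatrix}-2&1\\1&-2\end{pmatrix}$, with $d(s)=(s+1)(s+3)$. Then $h=(\tfrac13,\tfrac23)^\top$ and $\hat T=\begin{pmatrix}-2&2\\ \tfrac12&-2\end{pmatrix}$, with row sums $0$ and $-\tfrac32=-1/h_2$. The transform is $2\cdot\tfrac32/d(s)=3/d(s)$, as it should be.

So the conjecture holds for $n\le2$, and for every $S$ that is LH in some ordering of its states. What changes for a general $S$? The matrix in Proposition 1 need not be $S$. It is enough to find *some* Metzler LH matrix of order $n$ with the characteristic polynomial of $S$.

## Order three: pushing all two-cycles onto one pair of states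

**Proposition 2.** The conjecture is true for $n\le3$.

*Proof.* For $n\le2$ apply Proposition 1 with $T=S$. Let $n=3$, and label the states so that the diagonal entries $-t_i$ satisfy $t_3=\min_i t_i$. (Relabeling permutes rows and columns simultaneously and does not change $d$.) Put $u_{ij}=S_{ij}S_{ji}\ge0$ and $U=u_{12}+u_{13}+u_{23}$, and let $w\ge0$ be the sum of the weights of the two 3-cycles, $w=S_{12}S_{23}S_{31}+S_{13}S_{32}S_{21}$. Expand $\det(sI-S)$ over permutations. A transposition has sign $-1$ and contributes $-u_{ij}(s+t_k)$, where $\{i,j,k\}=\{1,2,3\}$; a 3-cycle has sign $+1$ and contributes the product of three entries $-S_{ij}$. So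
$$d(s)=\prod_i(s+t_i)-\sum_{i<j}u_{ij}(s+t_k)-w=\prod_i(s+t_i)-U(s+t_3)-w',$$
$$w'=w+\sum_{i<j}u_{ij}(t_k-t_3)\ge0 .$$
The same expansion shows that this is the characteristic polynomial of
$$\begin{pmatrix}-t_1&1&0\\U&-t_2&1\\w'&0&-t_3\end{pmatrix},$$
whose only two-cycle is $1\leftrightarrow2$ with weight $U$ and whose only three-cycle is $1\to2\to3\to1$ with weight $w'$. This matrix is Metzler and LH, so Proposition 1 applies. $\square$

For example, take diagonal $(-3,-3,-2)$ and all off-diagonal entries $1$. Then $U=3$, $w=2$, $w'=2+1+1=4$. Both matrices have characteristic polynomial $(s+3)^2(s+2)-3s-10$.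

The sensible next move is to copy this in order 4: keep the diagonal of $S$ and put everything into cycles through one common state. Here is where it stops. Suppose the diagonal is $-1$ and write $y=s+1$. If all cycles of the replacement matrix $Q=T+I$ pass through one state, then no two of them are disjoint, and the permutation expansion gives $\det(yI-Q)=y^4-(\text{nonnegative})y^2-(\text{nonnegative})y-(\text{nonnegative})$. But take $S$ to be two copies of $\begin{pmatrix}-1&a\\a&-1\end{pmatrix}$ side by side, with $0<a<1$. Then $d=(y^2-a^2)^2=y^4-2a^2y^2+a^4$, with a *positive* constant term, coming from a pair of disjoint two-cycles. From order 4 on, disjoint cycles matter. The rest of this talk is about how many disjoint cycles an LH matrix can accommodate.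

## Failure from order 12 on, truth up to order 3

Let $P$ be the $12\times12$ nonnegative matrix with the following entries and all others $0$:

* weight $1$: $1\to2,\ 2\to3,\ 4\to5,\ 5\to6,\ 8\to9,\ 9\to10,\ 11\to12$;
* $3\to4:\tfrac12$ and $3\to11:\tfrac18$;
* $6\to7:\tfrac12$ and $6\to1:\tfrac12$;
* $7\to8:\tfrac12$ and $7\to4:\tfrac14$;
* $10\to11:\tfrac14$ and $10\to7:\tfrac12$;
* $12\to1:\tfrac14$ and $12\to8:\tfrac14$.

Let $S=P-I$. The row sums of $P$ are $1,1,\tfrac58,1,1,1,\tfrac34,1,1,\tfrac34,1,\tfrac12$, all $\le1$. The digraph contains the cycle $1\to2\to\cdots\to12\to1$, so it is strongly connected, and from each state a row with sum $<1$ is reached in fewer than $12$ steps. Hence every entry of $P^{12}\mathbf 1$ is $<1$, so $\rho(P)<1$ and $S$ is nonsingular: it is a subgenerator.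

**Theorem A.** For this $S$, $d(0)/d(s)$ is not the transform of a PH distribution of order $12$. Hence the conjecture is false.

**Theorem B.**

1. For every $n\ge12$ the conjecture fails in order $n$. The set of subgenerators of order $n$ violating it is relatively open in the set of all subgenerators and contains a nonempty open subset of $\mathbb R^{n\times n}$. In particular there are violating $S$ with all off-diagonal entries positive, all killing rates positive, and distinct eigenvalues.
2. For $n\le3$ the conjecture is true.
3. For every $n$ and every subgenerator $S$ of order $n$, $\phi=d(0)/d(s)$ is the transform of a distribution with density positive on $(0,\infty)$, and is of phase type of some finite order. So only the claim about the *order* can fail.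

Part 2 is Proposition 2. The orders $4\le n\le11$ are not settled here.

## The density is always positive

A first plan for a disproof would be to find an $S$ for which $\phi$ is not the transform of a probability distribution at all, or for which some necessary condition valid for PH distributions of every order fails. Part 3 of Theorem B says that this plan cannot succeed.

*Proof of Theorem B(3).* **Step 1: a series with nonnegative coefficients.** The aim is to expand $1/d$ in powers of $1/(s+r)$. Choose $r$ with $P=S+rI\ge0$ (in this section $P$ is this matrix). By Perron–Frobenius, $\rho(P)$ is an eigenvalue of $P$, so $\rho(P)-r$ is a real eigenvalue of $S$. It is negative, so $\rho(P)<r$. Let $\kappa_1,\dots,\kappa_n$ be the eigenvalues of $P$. For $|y|>\rho(P)$,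
$$-\log\det(I-P/y)=\sum_i\sum_{m\ge1}\frac{(\kappa_i/y)^m}{m}=\sum_{m\ge1}\frac{\mathrm{tr}\,P^m}{m}\,y^{-m},$$
so
$$\frac1{\det(yI-P)}=y^{-n}\exp\Bigl(\sum_{m\ge1}\frac{\mathrm{tr}\,P^m}{m}y^{-m}\Bigr)=\sum_{j\ge0}h_j\,y^{-n-j},\qquad h_0=1,\quad h_j\ge0,$$
where $h_j\ge0$ because all traces $\mathrm{tr}\,P^m$ are $\ge0$.

**Step 2: inverting term by term.** This produces the density. Put $y=s+r$ with $s\ge0$ real, so $y\ge r>\rho(P)$ and $\det(yI-P)=d(s)$. Since $(s+r)^{-k}=\int_0^\infty e^{-st}e^{-rt}\frac{t^{k-1}}{(k-1)!}dt$, monotone convergence gives $\phi(s)=\int_0^\infty e^{-st}f(t)\,dt$ with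
$$f(t)=d(0)e^{-rt}\sum_{j\ge0}h_j\frac{t^{n+j-1}}{(n+j-1)!}.$$
For any real $R>\rho(P)$ the series $\sum h_jR^{-j}$ converges, so $h_j\le CR^j$, and the series for $f$ converges locally uniformly. So $f$ is continuous. It is positive on $(0,\infty)$ because $h_0=1$. Its integral is $\phi(0)=1$.

**Step 3: phase type of some order.** We check the hypotheses of a cited theorem. The characterization theorem in C. A. O'Cinneide, "Characterization of phase-type distributions", *Stochastic Models* 6 (1990) 1–57, states: a probability measure on $[0,\infty)$ with rational Laplace–Stieltjes transform, other than the point mass at $0$, is phase-type (of some finite order) if and only if it has a continuous positive density on $(0,\infty)$ and its transform has a unique pole of maximal real part. Here $\phi=d(0)/d$ has constant numerator, so there is no cancellation and its poles are the eigenvalues $\kappa_i-r$. Every $\kappa_i\ne\rho(P)$ has modulus $\le\rho(P)$, hence real part $<\rho(P)$. So $\rho(P)-r$ is the unique pole of maximal real part, and $\phi$ is phase-type. $\square$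

The cited theorem is used nowhere else. A disproof must use the number of phases, so we ask what having only $n$ phases implies.

## With $n$ phases, the Hessenberg form is forced

**Lemma 3.** Let $d$ be a real monic polynomial of degree $n$ with all zeros in $\mathrm{Re}<0$. If $d(0)/d(s)$ is the transform of a PH distribution of order $n$, then $d$ is the characteristic polynomial of some $n\times n$ Metzler LH matrix.

The reason is this. The function $d(0)/d(s)$ decays like $s^{-n}$ at infinity, which says that absorption needs at least $n-1$ jumps before the killing jump. With only $n$ states, the chain must then walk through all of them, and no jump may skip a state.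

*Proof.* Let $(\alpha,T)$ be a representation of order $n$, with $s_0=-T\mathbf 1$.

**Step 1: identifying the characteristic polynomial.** We show that $T$ has characteristic polynomial $d$. Let $s\to\infty$ in (1). Both $d(0)/d(s)$ and $\alpha(sI-T)^{-1}s_0$ tend to $0$, so $\alpha_0=0$. Write $\alpha(sI-T)^{-1}s_0=N(s)/\det(sI-T)$ with $N$ a polynomial. Then $N(s)d(s)=d(0)\det(sI-T)$. Both $d$ and $\det(sI-T)$ are monic of degree $n$, so $N$ is the constant $d(0)$. Since $d(0)\ne0$, we get $d(s)=\det(sI-T)$.

**Step 2: which walks exist.** We read off the decay at infinity. Expanding $\sum_{k\ge0}\alpha T^ks_0\,s^{-k-1}=d(0)/d(s)=d(0)s^{-n}+O(s^{-n-1})$ gives $\alpha T^ks_0=0$ for $k\le n-2$ and $\alpha T^{n-1}s_0=d(0)>0$. Choose $r$ with $P=T+rI\ge0$. From $\alpha P^ks_0=\sum_{j}\binom kj r^{k-j}\alpha T^js_0$ we get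
$$\alpha P^ks_0=0\quad(k\le n-2),\qquad \alpha P^{n-1}s_0=d(0)>0 .$$
All quantities are now nonnegative. So there is a walk $i_1\to\dots\to i_n$ with $\alpha_{i_1}>0$, all $P_{i_ki_{k+1}}>0$, and $(s_0)_{i_n}>0$; and there is no such walk with fewer than $n-1$ steps.

**Step 3: relabeling.** We turn minimality into the Hessenberg form. If the walk repeated a state, cutting out the loop would give a shorter walk. So $i_1,\dots,i_n$ are distinct, and they exhaust the $n$ states. Relabel so that $i_k=k$; this is a simultaneous permutation of rows and columns and keeps the characteristic polynomial. If $T_{kl}>0$ with $l\ge k+2$, then $1\to\cdots\to k\to l\to\cdots\to n$ is a walk of the same kind with $n-(l-k)\le n-2$ steps, which does not exist. So $T$ is LH. It is Metzler since it is a subgenerator. $\square$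

Together with Proposition 1 this is an equivalence, which we record for use below:

$$\text{for } d \text{ as in Lemma 3:}\quad \frac{d(0)}{d(s)} \text{ is PH of order } n \iff d \text{ is the characteristic polynomial of an } n\times n \text{ Metzler LH matrix}, \tag{2}$$

and in that case the matrix can be chosen to be a subgenerator $T$ with positive superdiagonal and $T\mathbf 1=-c\,e_n$, $c>0$, such that $(e_1^\top,T)$ represents $d(0)/d(s)$.

## Cycles of a Hessenberg matrix are intervals

To compare characteristic polynomials we use cycles. For an $n\times n$ matrix $Q$, the *digraph* of $Q$ has an arc $i\to j$ whenever $Q_{ij}\ne0$. The weight $w(\gamma)$ of a simple cycle $\gamma$ is the product of the entries along it, and $|\gamma|$ is its number of vertices; a loop is a cycle of length $1$. Then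
$$\det(I-\zeta Q)=\sum_{\{\gamma_1,\dots,\gamma_r\}}\ \prod_{i}\bigl(-w(\gamma_i)\zeta^{|\gamma_i|}\bigr), \tag{3}$$
the sum being over all sets, possibly empty, of pairwise vertex-disjoint simple cycles. This is the permutation expansion. In each term, decompose the permutation into cycles. At a fixed point $i$ the factor $1-\zeta Q_{ii}$ is expanded into $1$ (no loop chosen) and $-\zeta Q_{ii}$ (loop chosen). A cycle of length $l\ge2$ has sign $(-1)^{l-1}$ and entries $-\zeta Q_{ij}$, and $(-1)^{l-1}(-\zeta)^lw=-w\zeta^l$. For $n=2$ formula (3) reads $1-\zeta(Q_{11}+Q_{22})-\zeta^2Q_{12}Q_{21}+\zeta^2Q_{11}Q_{22}$.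

So single cycles enter with a minus sign and disjoint pairs with a plus sign.

**Lemma 4.** If $Q$ is LH, every simple cycle of its digraph has an interval $[a,b]=\{a,\dots,b\}$ as vertex set and is $a\to a+1\to\cdots\to b\to a$.

*Proof.* Let $a$ and $b$ be the least and greatest vertices of the cycle. If $a=b$, the cycle is a loop. Otherwise follow it from $a$ to $b$. Each step goes up by at most $1$. For $k\in[a+1,b]$, consider the first time the position is $\ge k$. The previous position was $\le k-1$ and the step was at most $+1$, so the step was exactly $k-1\to k$. Each vertex of a simple cycle is visited once, so the arc of the cycle entering $k$ is $k-1\to k$, for every $k\in[a+1,b]$. Thus the cycle contains $a\to a+1\to\cdots\to b$. There are no vertices outside $[a,b]$, so the next arc is $b\to a$. $\square$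

Consequently an LH matrix $Q\ge0$ attaches to each interval $I=[a,b]$ one weight $w_I=Q_{a,a+1}\cdots Q_{b-1,b}\,Q_{ba}\ge0$, and disjoint cycles are disjoint intervals on a line.

**Example (order 4, equal diagonal entries).** Let $S$ have order 4 and all diagonal entries $-t$, and let $P=S+tI$. With $u_{ij}=P_{ij}P_{ji}$ and $U=\sum_{i<j}u_{ij}$, formula (3) gives
$$\det(I-\zeta P)=1-U\zeta^2-w\zeta^3+f\zeta^4,\qquad f=u_{12}u_{34}+u_{13}u_{24}+u_{14}u_{23}-v_0,$$
where $w,v_0\ge0$ are the total weights of the 3-cycles and 4-cycles. Let $Q$ be the LH matrix with superdiagonal $1$, $Q_{21}=p$, $Q_{43}=q$, $Q_{31}=w$, $Q_{41}=v$, and all other entries $0$. Its cycles are the intervals $[1,2],[3,4],[1,3],[1,4]$, and the only disjoint pair is $[1,2],[3,4]$. So $\det(I-\zeta Q)=1-(p+q)\zeta^2-w\zeta^3+(pq-v)\zeta^4$. We need $p+q=U$ and $pq-v=f$ with $p,q,v\ge0$. If $f<0$, take $p=U$, $q=0$, $v=-f$. If $f\ge0$, take $v=0$ and let $p,q$ be the roots of $x^2-Ux+f$. These are real and nonnegative if $f\le U^2/4$. That holds: with $a=u_{12}+u_{34}$, $b=u_{13}+u_{24}$, $c=u_{14}+u_{23}$ we have $f\le\frac14(a^2+b^2+c^2)\le\frac14(a+b+c)^2=\frac14U^2$.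 So $Q-tI$ is a Metzler LH matrix with the characteristic polynomial of $S$, and the conjecture holds for these $S$.

Here the line had enough room for the disjoint pairs. To defeat it we need a demand for disjoint pairs that intervals on a line cannot meet.

## Three classes of cycles: a pentagon against a line

Group cycles by their length. For two lengths $m\neq l$ with $m+l\le n$, intervals on $\{1,\dots,n\}$ meet any demand: put all the length-$m$ weight on $[1,m]$ and all the length-$l$ weight on $[n-l+1,n]$, and then every length-$m$ cycle is disjoint from every length-$l$ cycle. The two classes sit on opposite sides. Three classes cannot be pairwise on opposite sides of a line. If there is no room for three disjoint intervals, this becomes an obstruction, provided that each pair of classes demands *more than half* of its possible disjoint pairs.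

A pentagon with arcs in both directions can meet such a demand. Its five two-cycles are its edges. Two edges of a pentagon are disjoint when they do not share a corner, and the graph "edges that are disjoint" is again a 5-cycle. That graph is not bipartite. On the line, the relation "disjoint and of different lengths" will turn out to be bipartite: left against right.

This is what the matrix $P$ encodes. Let
$$\sigma_1=\{1,2,3\},\quad \sigma_2=\{4,5,6\},\quad \sigma_3=\{7\},\quad \sigma_4=\{8,9,10\},\quad \sigma_5=\{11,12\}.$$
From the list of entries, each $\sigma_i$ is a directed path that is entered only at its first state and left only from its last state, toward $\sigma_{i\pm1}$ (indices mod $5$). So the simple cycles of $P$ correspond to those of the bidirected pentagon: two cycles through all five $\sigma_i$, of length $12$, and the five cycles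

| cycle | through | length | weight |
|---|---|---|---|
| $Z$ | $\sigma_1\sigma_2$ | 6 | $\tfrac12\cdot\tfrac12=\tfrac14$ |
| $X_2$ | $\sigma_2\sigma_3$ | 4 | $\tfrac12\cdot\tfrac14=\tfrac18$ |
| $X_1$ | $\sigma_3\sigma_4$ | 4 | $\tfrac12\cdot\tfrac12=\tfrac14$ |
| $Y_1$ | $\sigma_4\sigma_5$ | 5 | $\tfrac14\cdot\tfrac14=\tfrac1{16}$ |
| $Y_2$ | $\sigma_5\sigma_1$ | 5 | $\tfrac14\cdot\tfrac18=\tfrac1{32}$ |

We use the names also for the weights. The two long cycles have weights $\tfrac12\cdot\tfrac12\cdot\tfrac12\cdot\tfrac14\cdot\tfrac14=\tfrac1{128}$ and $\tfrac18\cdot\tfrac14\cdot\tfrac12\cdot\tfrac14\cdot\tfrac12=\tfrac1{512}$, with sum $\tfrac5{512}$. The disjoint pairs are $ZX_1,\ X_1Y_2,\ Y_2X_2,\ X_2Y_1,\ Y_1Z$, a 5-cycle as announced. No three cycles are pairwise disjoint, since three disjoint edges need six corners. Put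
$$A=X_1+X_2=\tfrac38,\qquad B=Y_1+Y_2=\tfrac3{32},\qquad C=Z=\tfrac14 .$$
The disjoint pairs have total lengths $10,9,9,9,11$, so (3) gives
$$F(\zeta):=\det(I-\zeta P)=1-A\zeta^4-B\zeta^5-C\zeta^6+f_9\zeta^9+f_{10}\zeta^{10}+f_{11}\zeta^{11}-\tfrac5{512}\zeta^{12}, \tag{4}$$
$$f_9=X_1Y_2+X_2Y_1+X_2Y_2=\tfrac1{128}+\tfrac1{128}+\tfrac1{256}=\tfrac5{256},\qquad f_{10}=ZX_1=\tfrac1{16},\qquad f_{11}=ZY_1=\tfrac1{64}.$$
Also $d(s)=\det\bigl((s+1)I-P\bigr)=(s+1)^{12}F\bigl(1/(s+1)\bigr)$.

The demands are $f_9/(AB)=\tfrac59$, $f_{10}/(AC)=\tfrac23$ and $f_{11}/(BC)=\tfrac23$, all larger than $\tfrac12$.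

## Proof of Theorem A

Suppose that $d(0)/d(s)$ is the transform of a PH distribution of order $12$. By Lemma 3, $d$ is the characteristic polynomial of a Metzler LH matrix $T$ of order $12$.

**Step 1: the diagonal of $T$ is constant.** We need this to pass from $d$ to $F$, where cycles are visible. Since $P$ has no cycles of length $\le3$, $\mathrm{tr}\,P=\mathrm{tr}\,P^2=0$. Traces of powers depend only on the characteristic polynomial, so $\mathrm{tr}\,T=\mathrm{tr}(P-I)=-12$ and $\mathrm{tr}\,T^2=\mathrm{tr}(P^2-2P+I)=12$. Now $\mathrm{tr}\,T^2=\sum_iT_{ii}^2+2\sum_{i<j}T_{ij}T_{ji}$, and $T$ is Metzler, so $\sum_iT_{ii}^2\le12$. By Cauchy–Schwarz,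
$$144=\Bigl(\sum_iT_{ii}\Bigr)^2\le12\sum_iT_{ii}^2\le144 .$$
Equality in Cauchy–Schwarz forces all $T_{ii}$ to be equal, hence $T_{ii}=-1$. So $Q=T+I$ is nonnegative and LH with zero diagonal. From $\det\bigl((s+1)I-Q\bigr)=d(s)$ we get $\det(I-\zeta Q)=F(\zeta)$.

**Step 2: reading off the interval weights.** We translate the coefficients of $F$ into statements about intervals. By Lemma 4, $Q$ gives a weight $w_I\ge0$ to each interval $I\subseteq\{1,\dots,12\}$. Let $W_m$ be the total weight of the intervals of length $m$, and let $D_{ml}$ be the sum of $w_Iw_J$ over unordered pairs $\{I,J\}$ of disjoint intervals of lengths $m$ and $l$.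

Compare coefficients of $\zeta,\zeta^2,\dots$ in (3) and (4). The coefficient of $\zeta$ is $-W_1=0$, so all intervals of length $1$ have weight $0$. Then the coefficient of $\zeta^2$ is $-W_2=0$, since pairs would use length $1$. Then likewise $-W_3=0$. So intervals of nonzero weight have length $\ge4$, and sets of two or more of them first contribute at $\zeta^8$. Hence the coefficients of $\zeta^4,\dots,\zeta^7$ give
$$W_4=A,\qquad W_5=B,\qquad W_6=C,\qquad W_7=0 .$$
For $\zeta^9,\zeta^{10},\zeta^{11}$: three disjoint intervals of nonzero weight have total length $\ge12$ and do not contribute. Two of them with total length $9$ have lengths $4,5$; with total length $10$ they have lengths $4,6$ or $5,5$; with total length $11$ they have lengths $4,7$ or $5,6$, and $D_{47}=0$ because $W_7=0$. So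
$$D_{45}-W_9=f_9,\qquad D_{46}+D_{55}-W_{10}=f_{10},\qquad D_{56}-W_{11}=f_{11}. \tag{5}$$

**Step 3: each pair of classes uses more than half of its products.** This is the quantitative demand. We have $W_m\ge0$. Also $D_{55}\le\tfrac12W_5^2=\tfrac12B^2=\tfrac9{2048}$, because $D_{55}$ sums products over unordered pairs of distinct intervals. So (5) gives
$$D_{45}\ge\tfrac5{256}=\tfrac{10}{512}>\tfrac9{512}=\tfrac{AB}2,\qquad D_{46}\ge\tfrac{128-9}{2048}=\tfrac{119}{2048}>\tfrac{96}{2048}=\tfrac{AC}2,\qquad D_{56}\ge\tfrac4{256}>\tfrac3{256}=\tfrac{BC}2 . \tag{6}$$

**Step 4: left and right.** We show that disjointness between different lengths is bipartite. Consider all intervals of lengths $4,5,6$ in $\{1,\dots,12\}$. Call such an $I$ *left* if some interval of length in $\{4,5,6\}\setminus\{|I|\}$ lies entirely to its right within $\{1,\dots,12\}$; otherwise call it *right*. (Explicitly, $[a,b]$ of length $4$ is left when $b+5\le12$; one of length $5$ or $6$ is left when $b+4\le12$. So $[1,4]$ is left and $[5,9]$ is right.)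

Let $I,J$ be disjoint with different lengths in $\{4,5,6\}$, and let $I$ come before $J$. Then $I$ is left, with $J$ as witness. If $J$ were also left, there would be an interval $K$ to the right of $J$ with $|K|\ne|J|$ and $|K|\in\{4,5,6\}$. Then $I,J,K$ are disjoint, so $|I|+|J|+|K|\le12$. But if $|J|=4$, then $|I|,|K|\ge5$ and the sum is at least $14$; if $|J|\ge5$, the sum is at least $4+5+4=13$. This is impossible. So exactly one of $I,J$ is left.

**Step 5: three signs.** We sum the weights. Let $a_m$ be the total weight of the left intervals of length $m$, for $m\in\{4,5,6\}$. Since $W_m>0$, we may put $\delta_m=2a_m/W_m-1\in[-1,1]$; it is $1$ if all the weight of length $m$ is left and $-1$ if it is all right. By Step 4, for distinct $m,l\in\{4,5,6\}$ every pair counted in $D_{ml}$ has exactly one left member, so with $a_m=\tfrac12W_m(1+\delta_m)$,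
$$D_{ml}\le a_m(W_l-a_l)+(W_m-a_m)a_l=W_mW_l\,\frac{(1+\delta_m)(1-\delta_l)+(1-\delta_m)(1+\delta_l)}4=W_mW_l\,\frac{1-\delta_m\delta_l}2 .$$
By (6) the left side is larger than $\tfrac12W_mW_l$ for each of the three pairs, so $\delta_4\delta_5<0$, $\delta_4\delta_6<0$ and $\delta_5\delta_6<0$. Multiplying, $(\delta_4\delta_5\delta_6)^2<0$, a contradiction. This proves Theorem A. $\square$

## Removing a fast state

To go from order $n$ to order $n+1$ we add to a violating $S$ an isolated state with killing rate $\mu$. This multiplies $d$ by $s+\mu$. Suppose the conjecture held for these larger matrices for arbitrarily large $\mu$. We would get LH matrices $T_k$ of order $n+1$ with characteristic polynomials $(s+\mu_k)d(s)$, $\mu_k\to\infty$, and we would like to extract from them an LH matrix of order $n$ for $d$. Taking a limit of $T_k$ is hopeless, since its trace tends to $-\infty$. But $G_k=-T_k^{-1}$, whose entries are expected times spent in states, stays bounded. The limit of $G_k$ is singular, and the question becomes which state to remove.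

Two examples with $n=1$, $d(s)=s+1$ show the two things that can happen. Both matrices have characteristic polynomial $(s+1)(s+\mu)$.

* $T=\begin{pmatrix}-\mu&\mu\\0&-1\end{pmatrix}$ has $G=-T^{-1}=\begin{pmatrix}1/\mu&1\\0&1\end{pmatrix}\to\begin{pmatrix}0&1\\0&1\end{pmatrix}$. State 1 becomes instantaneous, and its column in the limit is $0$.
* $T=\begin{pmatrix}-\mu/2&\mu/2\\ \mu/2-1&-\mu/2-1\end{pmatrix}$ with $\mu\ge2$ has $G=\frac1\mu\begin{pmatrix}\mu/2+1&\mu/2\\ \mu/2-1&\mu/2\end{pmatrix}\to\frac12\begin{pmatrix}1&1\\1&1\end{pmatrix}$. The two states exchange at speed of order $\mu$ and merge. Removing state 2 from the limit leaves $(\tfrac12)$, which must be corrected by a factor $2$ to give the eigenvalue $1$.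

**Lemma 5.** Let $d$ be a real monic polynomial of degree $n$ with zeros $-\lambda_1,\dots,-\lambda_n$, $\mathrm{Re}\,\lambda_i>0$. Suppose that for some sequence $\mu_k\to\infty$ the polynomial $(s+\mu_k)d(s)$ is the characteristic polynomial of a Metzler LH matrix of order $n+1$. Then $d$ is the characteristic polynomial of a Metzler LH matrix of order $n$.

*Proof.* We may assume $\mu_k\ge1$.

**Step 1: a good choice of $T_k$, and bounds.** We want a convergent subsequence. By (2) take $T_k$ of order $n+1$ to be an LH subgenerator with positive superdiagonal, $T_k\mathbf 1=-c_ke_{n+1}$, $c_k>0$, such that $(e_1^\top,T_k)$ has transform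
$$\phi_k(s)=\frac{d(0)\mu_k}{d(s)(s+\mu_k)} .$$
Its diagonal entries are negative: for $i\le n$ the row sum is $0$ and $T_{i,i+1}>0$, and row $n+1$ has negative sum and nonnegative off-diagonal entries. Let $G_k=-T_k^{-1}\ge0$ and $m=G_k\mathbf 1$ (the mean absorption times), so $T_km=-\mathbf 1$.

We claim $m_1>m_2>\dots>m_{n+1}$. For $i\le n$ the $i$-th row sum of $T_k$ is $0$, so row $i$ of $T_km=-\mathbf 1$ reads, with $T=T_k$,
$$T_{i,i+1}(m_{i+1}-m_i)+\sum_{j<i}T_{ij}(m_j-m_i)=-1 .$$
If $m_1>\dots>m_i$ is already known (nothing is needed for $i=1$), the sum over $j<i$ is $\ge0$, so $m_{i+1}-m_i<0$.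

Next, $m_1=-\phi_k'(0)$. Indeed $\phi_k(s)=e_1^\top(sI-T_k)^{-1}(-T_k\mathbf 1)$ has derivative at $0$ equal to $e_1^\top T_k^{-2}T_k\mathbf 1=e_1^\top T_k^{-1}\mathbf 1=-m_1$. From the formula for $\phi_k$,
$$m_1=\frac{d'(0)}{d(0)}+\frac1{\mu_k}\le\frac{d'(0)}{d(0)}+1 .$$
The entries of $G_k$ are nonnegative with row sums $m_i\le m_1$, so $G_k$ is bounded. On the other side, in a subgenerator $|T_{ij}|\le|T_{ii}|$, and all diagonal entries are negative, so $|(T_k)_{ij}|\le|\mathrm{tr}\,T_k|=\mu_k+\sum_i\lambda_i$. So $T_k/\mu_k$ is bounded. Pass to a subsequence with $G_k\to G$ and $T_k/\mu_k\to Y$.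

**Step 2: properties of the limits.** We collect what survives.

* $Y$ is Metzler with row sums $\le0$, and $\mathrm{tr}\,Y=-1$. In particular $Y\ne0$.
* $G_k$ has eigenvalues $1/\lambda_1,\dots,1/\lambda_n,1/\mu_k$, so $G$ has characteristic polynomial $z\prod_i(z-1/\lambda_i)$. So $0$ is a simple eigenvalue and $\dim\ker G=1$.
* $G_kT_k/\mu_k=T_kG_k/\mu_k=-I/\mu_k$, so $GY=YG=0$.

**Step 3: $Y$ has rank one and at most two nonzero rows.** This locates the fast states. By $GY=0$ the columns of $Y$ lie in the line $\ker G$, so $Y=xy^\top$ with $Gx=0$ and $x,y\ne0$. From $YG=0$ we get $y^\top G=0$. If $x_i\ne0$, row $i$ of $Y$ is nonzero, has nonnegative off-diagonal entries, and has sum $\le0$. So its diagonal entry is negative: $x_iy_i<0$. If $x_i,x_j\ne0$ with $i\ne j$, then $y_j\ne0$ and $x_iy_j=Y_{ij}\ge0$ is nonzero, hence positive. So $y_j$ has the sign of $x_i$, while $y_i$ has the opposite sign. Thus $y_i$ and $y_j$ have opposite signs. Since $x_i$ is opposite to $y_i$ and $x_j$ is opposite to $y_j$, also $x_i$ and $x_j$ have opposite signs. Three nonzero numbers cannot have pairwise opposite signs, so $x$ has at most two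 nonzero entries.

**Step 4: choosing the state $c$ to remove.** We find a state $c$ with complement $R$, and a positive diagonal matrix $D$, such that $\hat G=G_{RR}D$ satisfies $\det(zI-G)=z\det(zI-\hat G)$.

*Case 1: $x$ has one nonzero entry, at $c$.* Then $Gx=0$ says that column $c$ of $G$ is $0$. Column $c$ of $zI-G$ is $z\,e_c$, so $\det(zI-G)=z\det(zI-G_{RR})$. Take $D=I$.

*Case 2: $x$ has exactly two nonzero entries, at $i$ and $c$.* They have opposite signs. For $l\notin\{i,c\}$, both $x_iy_l=Y_{il}\ge0$ and $x_cy_l=Y_{cl}\ge0$, so $y_l=0$. The row sums $x_i(y_i+y_c)$ and $x_c(y_i+y_c)$ are both $\le0$, so $y_c=-y_i$, and this is nonzero. Now $y^\top G=0$ says that rows $i$ and $c$ of $G$ coincide. And $Gx=0$ says that column $c$ of $G$ is $\theta$ times column $i$, with $\theta=-x_i/x_c>0$. Let $V=\{v:v_c=v_i\}$, a subspace of dimension $n$. Since rows $i$ and $c$ coincide, $V$ contains the range of $G$. So $V$ is invariant and $G$ acts as $0$ on the one-dimensional quotient. On $V$ use the coordinates in $R$. For $v\in V$ and $l\in R$,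
$$(Gv)_l=\sum_{m\in R}G_{lm}v_m+G_{lc}v_c=\sum_{m\in R}G_{lm}v_m+\theta G_{li}v_i,$$
so $G$ acts on $V$ as $\hat G=G_{RR}D$, where $D$ is diagonal with $D_{ii}=1+\theta$ and the other diagonal entries $1$. Hence $\det(zI-G)=z\det(zI-\hat G)$.

In both cases $\hat G$ has characteristic polynomial $\prod_i(z-1/\lambda_i)$. So $\hat G$ is nonsingular, and therefore $G_{RR}$ is nonsingular.

**Step 5: the Hessenberg form survives the removal.** We show that $-G_{RR}^{-1}$ is Metzler and LH, by looking at it before the limit. Note that $c$ was determined by the limit and is the same for all $k$. Apply the Schur complement formula to $M=-T_k$, for which $M^{-1}=G_k$ and $M_{cc}=|(T_k)_{cc}|>0$: the inverse of $(M^{-1})_{RR}$ is $M_{RR}-M_{Rc}M_{cc}^{-1}M_{cR}$. So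
$$N_k:=-\bigl((G_k)_{RR}\bigr)^{-1}=(T_k)_{RR}+\frac{(T_k)_{Rc}(T_k)_{cR}}{|(T_k)_{cc}|} .$$
The off-diagonal entries are $\ge0$, so $N_k$ is Metzler. It is LH in the order that $R$ inherits. Let $l,m\in R$. If $(T_k)_{lm}\ne0$, then $m\le l+1$, so $m$ does not lie beyond the successor of $l$ in $R$. If $(T_k)_{lc}(T_k)_{cm}\ne0$, then $c\le l+1$ and $m\le c+1$, with $c\neq l$. If $c<l$, then $m\le c+1\le l$. If $c=l+1$, then $m\le l+2$ and $m\ne l+1$, so $m\le l$ or $m=l+2$; and $l+2$ is the successor of $l$ in $R$, because $l+1=c$ was removed. So no entry of $N_k$ goes up by more than one place.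

**Step 6: the limit.** Since $G_{RR}$ is nonsingular, $N_k\to N=-G_{RR}^{-1}$, and $N$ is Metzler and LH, both being closed conditions. Then $-\hat G^{-1}=-D^{-1}G_{RR}^{-1}=D^{-1}N$ multiplies the rows of $N$ by positive numbers, so it is Metzler and LH too. Its eigenvalues, with multiplicity, are $-\lambda_1,\dots,-\lambda_n$. So its characteristic polynomial is $d$. $\square$

## Every order from 12 on, and an open set of violating matrices

*Proof of Theorem B(1).* **Step 1: from order $n$ to order $n+1$.** Let $S$ of order $n$ violate the conjecture. By (2), its $d$ is not the characteristic polynomial of a Metzler LH matrix of order $n$. By Lemma 5, there is no sequence $\mu_k\to\infty$ for which $(s+\mu_k)d(s)$ is the characteristic polynomial of a Metzler LH matrix of order $n+1$. So for all sufficiently large $\mu$ it is not one. For such $\mu$ the block diagonal matrix $S\oplus(-\mu)$ is a subgenerator of order $n+1$ with characteristic polynomial $(s+\mu)d(s)$, and by (2) it violates the conjecture. Starting from Theorem A, the conjecture fails in every order $n\ge12$.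

**Step 2: the violating set is relatively open.** We show that its complement in the set of subgenerators is closed there. Let $S_k\to S$ be subgenerators of order $n$, with every $S_k$ satisfying the conjecture. By (2) there are LH subgenerators $T_k$ with the characteristic polynomials of $S_k$. In a subgenerator $|T_{ij}|\le|T_{ii}|$ and all diagonal entries are $\le0$, so the entries of $T_k$ are bounded by $|\mathrm{tr}\,T_k|=|\mathrm{tr}\,S_k|$, which is a bounded sequence. A limit point of $(T_k)$ is Metzler and LH with the characteristic polynomial of $S$. The zeros of that polynomial have $\mathrm{Re}<0$ because $S$ is a subgenerator. So by (2) $S$ satisfies the conjecture.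

**Step 3: an open subset of $\mathbb R^{n\times n}$.** Let $n\ge12$, and let $\mathcal U$ be the set of $n\times n$ matrices with all off-diagonal entries $>0$ and all row sums $<0$. It is open in $\mathbb R^{n\times n}$. Its members are strictly diagonally dominant, hence nonsingular, so they are subgenerators. The set $\mathcal U$ is dense in the set of subgenerators: for a subgenerator $S$ and $\varepsilon>0$, with $J$ the all-ones matrix, $S+\varepsilon(J-2nI)$ has off-diagonal entries increased by $\varepsilon$ and row sums changed by $-n\varepsilon$, so it lies in $\mathcal U$. The violating set is nonempty by Step 1 and relatively open by Step 2. So it meets the dense set $\mathcal U$, and its intersection with $\mathcal U$ is open in $\mathcal U$, hence open in $\mathbb R^{n\times n}$.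

**Step 4: distinct eigenvalues.** All matrices in this nonempty open set have positive off-diagonal entries and positive killing rates. The discriminant of the characteristic polynomial is a polynomial in the matrix entries, and it is not the zero polynomial, since $\mathrm{diag}(1,2,\dots,n)$ has distinct eigenvalues. A nonzero polynomial does not vanish identically on a nonempty open set. So some violating $S$ in this set also has distinct eigenvalues. $\square$
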